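\title{Tall Borel ideals are locally Kat\v{e}tov-above the random graph ideal}

\begin{abstract}
We prove in ZFC that for every tall Borel ideal $J$ on $\omega$ there are a $J$-positive set $X$ and a coloring of the pairs of $X$ in two colors all of whose homogeneous sets belong to $J$. Equivalently, the ideal generated by the cliques and independent sets of the random graph lies below $J|X$ in the Kat\v{e}tov order, which confirms the conjecture that this ideal is locally minimal among Borel ideals. The proof shows that the set of well-founded trees is Borel reducible to every tall coanalytic ideal that admits no such coloring. We also construct a tall coanalytic ideal that admits none.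
\end{abstract}

\section{Introduction}

\subsection{The problem}

An \emph{ideal} on a countably infinite set $S$ is a family $J\subseteq\mathcal P(S)$ that is closed under subsets and finite unions, contains all finite subsets of $S$, and does not contain $S$. Members of $J$ are thought of as small. The members of $J^+=\mathcal P(S)\setminus J$ are called \emph{positive}; they are infinite, and removing finitely many points from a positive set leaves a positive set. For $X\in J^+$ the \emph{restriction} $J|X=\{A\cap X:A\in J\}=J\cap\mathcal P(X)$ is an ideal on $X$. The ideal $J$ is \emph{tall} if every infinite subset of $S$ contains an infinite member of $J$. We identify subsets of $\omega$ with their characteristic functions, so that an ideal on $\omega$ is a subset of the Cantor space $2^\omega$ and may be called Borel, analytic or coanalytic.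

For ideals $I$ on $S$ and $J$ on $S'$, the \emph{Kat\v{e}tov order} is defined by letting $I\le_K J$ if there is a function $f:S'\to S$ such that $f^{-1}[A]\in J$ for every $A\in I$. Thus $I\le_K J$ says that the notion of smallness given by $I$ can be pulled back to $S'$ in such a way that whatever $I$ declares small is also small for $J$.

The \emph{random graph} (or Rado graph) is the graph on $\omega$ with the extension property: for any two disjoint finite sets $U,W$ of vertices there is a vertex outside $U\cup W$ adjacent to every vertex of $U$ and to no vertex of $W$. Every countable graph embeds in it as an induced subgraph: map the vertices one at a time, using the extension property to find an image with the right adjacencies to the earlier images. A set of vertices is \emph{homogeneous} if it is a clique or an independent set, and the \emph{random graph ideal} $\mathcal R$ consists of the sets that are covered by finitely many homogeneous sets. It contains the finite sets because singletons are homogeneous. It does not contain $\omega$: the random graph contains, as an induced subgraph, the disjoint union of $n$ cliques of size $n$, a homogeneous set contains at most $n$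 of these $n^2$ vertices, and so fewer than $n$ homogeneous sets cannot cover $\omega$.

An ideal $J$ on $\omega$ is \emph{locally Kat\v{e}tov-above $\mathcal R$} if there is $X\in J^+$ with $\mathcal R\le_K J|X$. The following conjecture is posed in \cite{IF}.

\begin{quote}
The ideal $\mathcal R$ is locally minimal among Borel ideals in the Kat\v{e}tov order: every tall Borel ideal on $\omega$ is locally Kat\v{e}tov-above $\mathcal R$.
\end{quote}

The statement is known for those tall Borel ideals $J$ whose quotient forcing $\mathcal P(\omega)/J$ is proper or adds no new real numbers. We do not use this result. We prove the conjecture in ZFC with no further hypothesis.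

\subsection{The Ramsey form of the problem}

For a set $X$ let $[X]^2$ be the set of its two-element subsets. A \emph{coloring} of $X$ is a function $c:[X]^2\to 2=\{0,1\}$, and $H\subseteq X$ is \emph{$c$-homogeneous} if $c$ is constant on $[H]^2$.

\begin{definition}
An ideal $J$ on $\omega$ is \emph{Ramsey} if for every $X\in J^+$ and every $c:[X]^2\to2$ there is a $c$-homogeneous set $H\subseteq X$ with $H\in J^+$.
\end{definition}

Since the random graph contains every countable graph, $\mathcal R$ is universal for colorings, and the random graph can be removed from the problem.

\begin{lemma}\label{lem:ramsey}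
Let $J$ be an ideal on $\omega$ and $X\in J^+$. Then $\mathcal R\le_K J|X$ if and only if there is $c:[X]^2\to2$ all of whose homogeneous sets are in $J$. Hence $J$ is Ramsey if and only if it is not locally Kat\v{e}tov-above $\mathcal R$.
\end{lemma}

\begin{proof}
Suppose that all $c$-homogeneous sets are in $J$. Let $f:X\to\omega$ embed the graph $(X,c^{-1}(1))$ in the random graph as an induced subgraph. If $A$ is homogeneous in the random graph, then $f^{-1}[A]$ is $c$-homogeneous, hence in $J$. If $A\subseteq A_1\cup\dots\cup A_n$ with all $A_i$ homogeneous, then $f^{-1}[A]\subseteq f^{-1}[A_1]\cup\dots\cup f^{-1}[A_n]\in J$. So $f$ witnesses $\mathcal R\le_K J|X$.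

Conversely, let $f:X\to\omega$ witness $\mathcal R\le_K J|X$. Put $c(\{x,y\})=1$ if $f(x)=f(y)$ or $f(x)$ and $f(y)$ are adjacent, and $c(\{x,y\})=0$ otherwise. If $H$ is homogeneous of color $1$, then $f[H]$ is a clique, and if $H$ is homogeneous of color $0$, then $f[H]$ is independent. In both cases $f[H]\in\mathcal R$, so $H\subseteq f^{-1}[f[H]]\in J$.
\end{proof}

A coloring $c$ of $X$ with all homogeneous sets in $J$ is a concrete reason for $J|X$ to be tall: by Ramsey's theorem, every infinite subset of $X$ contains an infinite $c$-homogeneous set, and this set is in $J$. The conjecture is a converse. It says that for a Borel ideal tallness is always explained, on some positive set, by a coloring of pairs. The simplest examples bear this out.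

\begin{example}\label{ex:first}
In (i)--(iii) a coloring of the whole underlying set has all homogeneous sets in the ideal. The ideals in (i)--(v) are Borel, as their definitions quantify only over countable sets.
\begin{enumerate}
\item[(i)] Let $J$ be the \emph{summable ideal} of all $A\subseteq\omega$ with $\sum_{x\in A}1/(x+1)<\infty$. Color a pair according to whether it lies in one of the intervals $[2^n-1,2^{n+1}-1)$. A homogeneous set is contained in one interval, or it has at most one point in each interval and its sum is at most $\sum_n2^{-n}$.
\item[(ii)] Let $J$ be the ideal of nowhere dense subsets of $\mathbb Q$. Fix an enumeration of $\mathbb Q$ and color a pair according to whether the enumeration and the order of $\mathbb Q$ agree on it. An infinite homogeneous set is a monotone sequence, hence nowhere dense.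
\item[(iii)] Let $J$ be the ideal of all $A\subseteq\omega\times\omega$ that meet all but finitely many columns $\{n\}\times\omega$ in a finite set. Color a pair according to whether it lies in one column. A homogeneous set is contained in a column or has at most one point in each column.
\item[(iv)] The ideal $\mathrm{Fin}$ of finite sets is Ramsey, by Ramsey's theorem, and it is not tall. So tallness cannot be dropped from the conjecture.
\item[(v)] Let $J$ consist of the summable sets that contain only finitely many even numbers. Every coloring of $\omega$ has an infinite homogeneous set of even numbers, so $\mathcal R\not\le_K J$, while the coloring in (i) shows that $\mathcal R\le_KJ|X$ for the set $X$ of odd numbers.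
\item[(vi)] Suppose that $\mathcal U$ is a nonprincipal ultrafilter on $\omega$ such that every coloring of $\omega$ has a homogeneous set in $\mathcal U$. Then $J=\mathcal P(\omega)\setminus\mathcal U$ is an ideal with $J^+=\mathcal U$. It is tall, since an infinite set splits into two infinite halves and at most one of them is in $\mathcal U$. It is Ramsey: extend a coloring of $X\in\mathcal U$ to $\omega$ and intersect a homogeneous set from $\mathcal U$ with $X$.
\end{enumerate}
\end{example}

These examples suggest that an ideal that is both tall and Ramsey must be complicated. Our results say how complicated.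

\subsection{Results}

Let $\mathrm{WF}$ be the set of well-founded trees on $\omega$; it is $\mathbf{\Pi}^1_1$-complete and in particular not analytic (Section~\ref{sec:background} recalls the definitions).

\begin{theorem}\label{thm:A}
Let $J$ be a tall coanalytic ideal on $\omega$ that is not locally Kat\v{e}tov-above $\mathcal R$. Then there is a Borel map $T\mapsto A_T$ from trees on $\omega$ to $\mathcal P(\omega)$ such that $A_T\in J$ if and only if $T\in\mathrm{WF}$. Hence $J$ is not analytic, and in particular not Borel.
\end{theorem}

A Borel set is both analytic and coanalytic, so Theorem~\ref{thm:A} gives the conjecture.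

\begin{theorem}\label{thm:B}
Every tall Borel ideal on $\omega$ is locally Kat\v{e}tov-above $\mathcal R$.
\end{theorem}

\begin{corollary}\label{cor:C}
For a Borel ideal $J$ on $\omega$ the following are equivalent:
\begin{enumerate}
\item[(a)] $J$ is locally Kat\v{e}tov-above $\mathcal R$;
\item[(b)] $J$ is not Ramsey;
\item[(c)] $J|X$ is tall for some $X\in J^+$.
\end{enumerate}
Moreover, if $X\in J^+$ and $J|X$ is tall, then there is $Y\subseteq X$ with $Y\in J^+$ and $\mathcal R\le_K J|Y$.
\end{corollary}

\begin{proof}[Proof, given Theorem~\ref{thm:B}]
The equivalence of (a) and (b) is Lemma~\ref{lem:ramsey}, and (b) implies (c) by the observation that follows that lemma. It remains to prove the last sentence, which gives (c)$\Rightarrow$(a). Let $b:\omega\to X$ be a bijection and $J'=\{A\subseteq\omega:b[A]\in J\}$. Then $J'$ is a tall ideal on $\omega$, and it is Borel because $A\mapsto b[A]$ is continuous. By Theorem~\ref{thm:B} there are $Y'\in (J')^+$ and $f:Y'\to\omega$ witnessing $\mathcal R\le_K J'|Y'$. Put $Y=b[Y']$. Then $Y\subseteq X$, $Y\in J^+$, and $g=f\circ b^{-1}|Y$ satisfies $g^{-1}[A]=b[f^{-1}[A]]\in J$ for $A\in\mathcal R$.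
\end{proof}

Theorem~\ref{thm:B} does not extend to coanalytic ideals.

\begin{theorem}\label{thm:D}
There is a tall coanalytic ideal on $\omega$ that is not locally Kat\v{e}tov-above $\mathcal R$.
\end{theorem}

\subsection{Outline}

The reduction in Theorem~\ref{thm:A} comes from a tree of sets $X_s$ and finite sets $f_s\subseteq X_s$, indexed by $s\in\omega^{<\omega}$, with two opposing properties: the $f_s$ add up to a positive set along every branch, and the immediate successors of each $X_s$ are so independent that small subsets of them always have small union (Section~\ref{sec:schemes}). Independence comes from a splitting lemma, proved with an ultrafilter and a Borel game; for $F_\sigma$ ideals it already finishes the proof (Section~\ref{sec:splitting}). Positivity along branches requires a notion of largeness relative to a finite approximation of a positive set, chosen so that it survives splitting (Section~\ref{sec:small}). Section~\ref{sec:sharp} proves Theorem~\ref{thm:D} and is independent of Sections~\ref{sec:schemes}--\ref{sec:small}.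

\section{Background and three colorings}\label{sec:background}

\subsection{Notation and standard facts}

A natural number $m$ is the set $\{0,\dots,m-1\}$. For $H\subseteq\omega$ we write $H_{>x}=\{y\in H:y>x\}$, $H_{\ge m}=H\setminus m$, and $H|m\in 2^m$ for the restriction of the characteristic function of $H$ to $m$. For sequences, $|s|$ is the length, $s\subseteq u$ means that $s$ is an initial segment of $u$, $u|n$ is the initial segment of length $n$, and $s^\frown n$ is $s$ followed by $n$. We fix an injection $\#:\omega^{<\omega}\to\omega$ with $\#\emptyset=0$; its role is that only finitely many $t$ satisfy $\#t\le x$. A set $P$ is a \emph{pseudointersection} of sets $A_0,A_1,\dots$ if $P\setminus A_n$ is finite for every $n$.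

\emph{Analytic sets.} A subset of $2^\omega$ is \emph{analytic} if it is the projection of a closed subset of $2^\omega\times\omega^\omega$, and \emph{coanalytic} if its complement is analytic. Borel sets are analytic and coanalytic, projections of Borel subsets of products of Polish spaces are analytic, and preimages of analytic sets under Borel maps are analytic.

\emph{Trees.} A \emph{tree} on a set $M$ is a set $T\subseteq M^{<\omega}$ closed under initial segments. A \emph{branch} of $T$ is a $z\in M^\omega$ with $z|n\in T$ for all $n$, and $[T]$ is the set of branches. The tree $T$ is \emph{well-founded} if $[T]=\emptyset$, and \emph{pruned} if every element of $T$ has a proper extension in $T$. The trees on $\omega$ form a closed subspace of $2^{\omega^{<\omega}}$, and $\mathrm{WF}$ is a coanalytic subset of it that is not analytic. Well-founded trees admit induction: if $P\subseteq T$ contains every $s\in T$ all of whose immediate successors $s^\frown n\in T$ lie in $P$, then $P=T$, since otherwise every element of $T\setminus P$ has an immediate successor in $T\setminus P$ and $T$ has a branch.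

\emph{Determinacy.} Let $\mathbb T$ be a nonempty pruned tree on an arbitrary set $M$ and let $W\subseteq[\mathbb T]$. Two players alternately choose elements of $M$, player~I first, so that all finite positions lie in $\mathbb T$; player~II wins if the resulting branch is in $W$, and player~I wins otherwise. Martin's Borel determinacy theorem states that if $W$ is Borel in the topology that $[\mathbb T]$ inherits from $M^\omega$, with $M$ discrete, then one of the players has a winning strategy. We use it for an uncountable set $M$.

\subsection{What the Ramsey property gives}

The Ramsey property enters the proof of Theorem~\ref{thm:A} only through the next lemma. Parts (b) and (c) use the colorings of Example~\ref{ex:first}(iii) and (ii).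

\begin{lemma}\label{lem:three}
Let $J$ be a Ramsey ideal on $\omega$ and $X\in J^+$.
\begin{enumerate}
\item[(a)] \emph{(Sparse sets.)} For every $k:\omega\to\omega$ there is $H\subseteq X$ in $J^+$ with $y\ge k(x)$ for all $x<y$ in $H$.
\item[(b)] \emph{(Selectors.)} If $X$ is partitioned into sets from $J$, there is $H\subseteq X$ in $J^+$ that meets each piece in at most one point.
\item[(c)] \emph{(Deciding sets.)} For every countable $\mathcal D\subseteq\mathcal P(\omega)$ there is $H\subseteq X$ in $J^+$ such that for each $D\in\mathcal D$ one of $H\cap D$, $H\setminus D$ is finite.
\end{enumerate}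
\end{lemma}

\begin{proof}
In each case we define a coloring of $X$ and let $H\in J^+$ be homogeneous.

(a) Give $x<y$ color $1$ if $y\ge k(x)$, and color $0$ otherwise. A nonempty homogeneous set of color $0$ with least element $x$ is contained in $\{x\}\cup k(x)$, so it is finite. Hence $H$ has color $1$.

(b) Color a pair according to whether it lies in one piece. If all pairs from $H$ did, then $H$ would be contained in a piece and would belong to $J$. Hence no pair from $H$ lies in one piece.

(c) Let $(D_i)_{i\in\omega}$ enumerate $\mathcal D\cup\{\omega\}$, possibly with repetitions, and define $g(x)\in2^\omega$ by $g(x)(i)=1$ if and only if $x\in D_i$. Give $x<y$ color $1$ if $g(x)\le_{\mathrm{lex}}g(y)$, and color $0$ otherwise. We show by induction on $i$ that $x\mapsto g(x)(i)$ is eventually constant on $H$. Suppose that the coordinates below $i$ are constant on $H_{\ge b}$. For $x<y$ in $H_{\ge b}$ the sequences $g(x)$ and $g(y)$ agree below $i$, so $g(x)(i)\le g(y)(i)$ if $H$ has color $1$, and $g(x)(i)\ge g(y)(i)$ if $H$ has color $0$. A monotone sequence of zeros and ones is eventually constant.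
\end{proof}

\section{Sums and schemes}\label{sec:schemes}

In this section $J$ is an arbitrary ideal on $\omega$. To show $A_T\in J$ for well-founded $T$ we shall argue by induction on $T$, and the inductive step takes a union of infinitely many members of $J$. The following notion isolates the situation in which such a union stays in $J$.

\begin{definition}
A sequence $(Y_n)_{n\in\omega}$ of pairwise disjoint subsets of $\omega$ is a \emph{$J$-sum} if every $Z\subseteq\bigcup_nY_n$ with $Z\cap Y_n\in J$ for all $n$ belongs to $J$. A \emph{$J$-partition} is a $J$-sum $(C_n)_{n\in\omega}$ with $\bigcup_nC_n=\omega$; empty pieces are allowed.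
\end{definition}

A subsequence of a $J$-sum is a $J$-sum, because a set contained in the union of the subsequence meets the omitted terms in $\emptyset$. If $A$ and $B$ are disjoint, then $(A,B,\emptyset,\emptyset,\dots)$ is a $J$-sum; in particular $(\omega,\emptyset,\emptyset,\dots)$ is a $J$-partition. The interesting $J$-sums have all terms positive. For the ideal of subsets of $\omega\times\omega$ that meet every column in a finite set, the columns are such a sum. For the summable ideal there is none: from each positive $Y_n$ take a finite set with sum at least $1$; the union of these sets is positive and meets each $Y_n$ in a finite set.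

\begin{definition}
A \emph{$J$-scheme} is a family $(X_s,f_s)_{s\in\omega^{<\omega}}$ of pairs of subsets of $\omega$ such that
\begin{enumerate}
\item[(T1)] $f_s$ is a finite subset of $X_s$;
\item[(T2)] $(X_{s^\frown n})_{n\in\omega}$ is a $J$-sum of subsets of $X_s$;
\item[(T3)] $\bigcup_nf_{z|n}\in J^+$ for every $z\in\omega^\omega$.
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:scheme}
Let $(X_s,f_s)$ be a $J$-scheme and put $A_T=\bigcup_{s\in T}f_s$ for a tree $T$ on $\omega$. Then $T\mapsto A_T$ is Borel, and $A_T\in J$ if and only if $T\in\mathrm{WF}$. Consequently $J$ is not analytic.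
\end{proposition}

\begin{proof}
For each $i$ the set $\{T:i\in A_T\}=\bigcup\{\{T:s\in T\}:i\in f_s\}$ is open. The sets $\{A:i\in A\}$ and their complements form a countable subbasis of $2^\omega$, so the map is Borel.

If $z$ is a branch of $T$, then $A_T\supseteq\bigcup_nf_{z|n}$, which is positive by (T3).

Let $T$ be well-founded. If $T=\emptyset$, then $A_T=\emptyset\in J$, so let $T\ne\emptyset$. For $s\in\omega^{<\omega}$ put $W_s=\bigcup\{f_u:s\subseteq u\in T\}$, which is empty if $s\notin T$. Since $f_u\subseteq X_u\subseteq X_s$ for $s\subseteq u$, we have $W_s\subseteq X_s$. We prove $W_s\in J$ for $s\in T$ by induction on $T$. Suppose that $W_{s^\frown n}\in J$ whenever $s^\frown n\in T$; then $W_{s^\frown n}\in J$ for all $n$. The set $Z=\bigcup_nW_{s^\frown n}$ is contained in $\bigcup_nX_{s^\frown n}$, and $Z\cap X_{s^\frown n}=W_{s^\frown n}$ because the sets $X_{s^\frown n}$ are pairwise disjoint. By (T2), $Z\in J$, so $W_s=f_s\cup Z\in J$. In particular $A_T=W_\emptyset\in J$.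

If $J$ were analytic, its preimage $\mathrm{WF}$ under a Borel map would be analytic.
\end{proof}

\begin{example}\label{ex:chains}
On the countable set $\omega^{<\omega}$, ordered by $\subseteq$, let $J$ consist of the sets that contain no infinite chain. This is an ideal, since an infinite chain in $A\cup B$ has infinitely many elements in $A$ or in $B$. Let $X_s=\{u:s\subseteq u\}$ and $f_s=\{s\}$. Elements of $X_{s^\frown n}$ and $X_{s^\frown n'}$ are incomparable for $n\ne n'$, so a chain in $\bigcup_nX_{s^\frown n}$ lies in one $X_{s^\frown n}$, and (T2) holds. Here $A_T=T$. This $J$ is coanalytic, and it is Ramsey by Ramsey's theorem applied to an infinite chain, but it is not tall, as every infinite subset of a chain is positive. We shall find the same pattern inside every coanalytic Ramsey ideal that is tall.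
\end{example}

By Lemma~\ref{lem:ramsey} and Proposition~\ref{prop:scheme}, Theorem~\ref{thm:A} follows once we show that every tall coanalytic Ramsey ideal has a scheme.

\section{Splitting positive sets}\label{sec:splitting}

\emph{In Sections~\ref{sec:splitting} and~\ref{sec:small}, $J$ is a tall coanalytic Ramsey ideal on $\omega$, and $F\subseteq2^\omega\times\omega^\omega$ is a closed set whose projection is $J^+$.} Thus $H\in J^+$ if and only if $(H,y)\in F$ for some $y$.

There is a natural source of $J$-sums. If $A_0\supseteq A_1\supseteq\cdots$ has no positive pseudointersection, then Lemma~\ref{lem:three}(b) shows that the differences $A_n\setminus A_{n+1}$ form a $J$-sum. We need such sequences consisting of large sets, and we find them inside ultrafilters.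

\subsection{Ultrafilters have no positive pseudointersections}

\begin{lemma}\label{lem:ultra}
Let $X\subseteq\omega$ be infinite and let $\mathcal V$ be an ultrafilter on $X$ that contains all cofinite subsets of $X$. Then there are $V_0,V_1,\ldots\in\mathcal V$ with no pseudointersection in $J^+$.
\end{lemma}

The proof uses a game in which player~II tries to build a positive set by picking one point at a time from members of $\mathcal V$ chosen by player~I. A winning strategy for II produces so many positive sets that tallness fails. A winning strategy for I names countably many members of $\mathcal V$, and a sparse positive pseudointersection of them would defeat it. To make the game Borel, II also has to produce a witness $y$ for positivity; II may reveal $y$ as slowly as desired.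

\begin{proof}
Suppose that every sequence of members of $\mathcal V$ has a pseudointersection in $J^+$. Consider the game
\[
\begin{array}{c|ccccc}
\mathrm{I} & A_0 & & A_1 & & \cdots\\ \hline
\mathrm{II} & & (x_0,t_0) & & (x_1,t_1) & \cdots
\end{array}
\]
with the rules $A_n\in\mathcal V$, $x_n\in A_n$, $t_n\in\omega^{<\omega}$, and $x_n>x_{n-1}$, $t_n\supseteq t_{n-1}$ for $n\ge1$. The tree of legal positions is pruned, since all members of $\mathcal V$ are infinite. Player~II wins a run if $y=\bigcup_nt_n$ is infinite and $(\{x_n:n\in\omega\},y)\in F$.

\emph{The game is determined.} The set $G$ of runs with $\bigcup_nt_n$ infinite is $\bigcap_l\bigcup_n\{|t_n|\ge l\}$, a $G_\delta$ set. On $G$ the map from runs to pairs $(\{x_n:n\in\omega\},y)$ is continuous: since $x_n\ge n$, the moves $x_0,\dots,x_i$ decide whether $i\in\{x_n:n\in\omega\}$, and $y|l$ is decided once $|t_n|\ge l$. As $F$ is closed, the payoff set of II is relatively closed in $G$, hence Borel.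

\emph{Player~I has no winning strategy.} Let $\rho$ be a strategy for I. For each finite sequence $r$ of moves of II that is legal against $\rho$, let $A_r\in\mathcal V$ be the answer of $\rho$. There are countably many such $r$; let $H_0\in J^+$ be a pseudointersection of all $A_r$. For each $x$, only finitely many $r=((x_i,t_i))_{i<n}$ have $x_i\le x$ and $\#t_i\le x$ for all $i<n$, because the $x_i$ increase strictly and $\#$ is injective. So there is $k(x)$ such that every element of $H_0$ that is at least $k(x)$ lies in $A_r$ for all these $r$. By Lemma~\ref{lem:three}(a), and after removing the finitely many points outside $A_\emptyset$, we obtain a positive set $H=\{x_0<x_1<\cdots\}\subseteq H_0\cap A_\emptyset$ with $x_n\ge k(x_{n-1})$ for $n\ge1$. Fix $y$ with $(H,y)\in F$, and let $t_n$ be the longest initial segment $u$ of $y$ with $|u|\le n$ and $\#u\le x_n$; it exists since $\#\emptyset=0$. Both bounds increase with $n$ and tend to infinity, so $t_n\subseteq t_{n+1}$ and $\bigcup_nt_n=y$. Let II play $(x_n,t_n)$ in round $n$. These moves are legal against $\rho$, by induction. First, $x_0\in A_\emptyset$. For $n\ge1$, the sequence $r$ of earlier moves has $x_i\le x_{n-1}$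 and $\#t_i\le x_i\le x_{n-1}$ for $i<n$, so $x_n\ge k(x_{n-1})$ gives $x_n\in A_r$. Player~II wins this run, so $\rho$ is not winning.

\emph{Player~II has no winning strategy.} Suppose that $\tau$ is one. For a position $\pi$ consistent with $\tau$ and with I to move, let $R_\pi$ be the set of all $x$ such that $\tau$ answers some $A\in\mathcal V$ at $\pi$ with a pair of the form $(x,t)$. The set $R_\pi\subseteq X$ meets every $A\in\mathcal V$, so $X\setminus R_\pi\notin\mathcal V$ and $R_\pi\in\mathcal V$. Define recursively a tree $S$ of finite increasing sequences of natural numbers and, for $s\in S$, a position $\pi_s$ consistent with $\tau$ in which the numbers $x_i$ played by II form the sequence $s$. Put $\emptyset\in S$ and $\pi_\emptyset=\emptyset$. For $s\in S$, put $s^\frown x\in S$ if and only if $x\in R_{\pi_s}$; for such $x$ choose one $A\in\mathcal V$ that $\tau$ answers at $\pi_s$ with a pair $(x,t)$, and let $\pi_{s^\frown x}$ be $\pi_s$ followed by $A$ and $(x,t)$. Along a branch of $S$ the positions $\pi_s$ extend one another and form a run consistent with $\tau$, so the range of every branch of $S$ is in $J^+$.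

Choose $h_0<h_1<\cdots$ such that $h_j\in R_{\pi_s}$ for every $s\in S$ with range contained in $\{h_i:i<j\}$. This is possible because there are finitely many such $s$, so that the intersection of the sets $R_{\pi_s}$ is in $\mathcal V$ and is infinite. Let $g_0<g_1<\cdots$ enumerate an infinite subset of $\{h_j:j\in\omega\}$. If $s=(g_0,\dots,g_{n-1})\in S$ and $g_n=h_j$, then the range of $s$ is contained in $\{h_i:i<j\}$, so $g_n\in R_{\pi_s}$ and $s^\frown g_n\in S$. Thus $(g_n)$ is a branch of $S$, and every infinite subset of $\{h_j:j\in\omega\}$ is positive. This contradicts tallness.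
\end{proof}

\begin{remark}
The last step is the only use of tallness in the proof of Theorem~\ref{thm:A}. The lemma fails for $\mathrm{Fin}$: given $V_0,V_1,\ldots\in\mathcal V$, pick $x_0<x_1<\cdots$ with $x_n\in V_0\cap\dots\cap V_n$ to get an infinite pseudointersection. It also fails for the tall Ramsey ideal of Example~\ref{ex:first}(vi), if such an ultrafilter $\mathcal U$ exists, with $\mathcal V=\mathcal U$. Indeed, for $A_0\supseteq A_1\supseteq\cdots$ in $\mathcal U$, either $\bigcap_nA_n\in\mathcal U$, or this set and the differences $A_n\setminus A_{n+1}$ partition $A_0$ into sets from $J$ and a selector in $\mathcal U$ is a pseudointersection. So that ideal is not coanalytic.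
\end{remark}

\subsection{The splitting lemma}

We state the splitting lemma for families $\mathcal L$ larger than $J$, as Section~\ref{sec:small} requires.

\begin{definition}
A family $\mathcal L\subseteq\mathcal P(\omega)$ is \emph{sum-closed} if $J\subseteq\mathcal L$, $\mathcal L$ is closed under subsets, and $\bigcup_nA_n\in\mathcal L$ for every $J$-sum $(A_n)$ of members of $\mathcal L$.
\end{definition}

The ideal $J$ is sum-closed: apply the definition of a $J$-sum to $Z=\bigcup_nA_n$. A sum-closed family is closed under finite unions, since $(A,B\setminus A,\emptyset,\dots)$ is a $J$-sum.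

\begin{lemma}[Splitting]\label{lem:split}
Let $\mathcal L$ be sum-closed and $X\notin\mathcal L$. Then there is a $J$-sum $(Y_n)_{n\in\omega}$ of subsets of $X$ with $Y_n\notin\mathcal L$ for all $n$.
\end{lemma}

\begin{proof}
The family $\mathcal L\cap\mathcal P(X)$ is closed under subsets and finite unions, contains the finite subsets of $X$, and does not contain $X$. So $X$ is infinite, and the filter $\{X\setminus A:A\in\mathcal L\cap\mathcal P(X)\}$ extends to an ultrafilter $\mathcal V$ on $X$, which contains the cofinite subsets of $X$ and is disjoint from $\mathcal L$. Let $V_0,V_1,\ldots\in\mathcal V$ be as in Lemma~\ref{lem:ultra}, and put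
\[
A_n=V_0\cap\dots\cap V_n,\qquad B_n=A_n\setminus A_{n+1},\qquad A_\infty=\bigcap_nA_n .
\]
Each $A_n$ is in $\mathcal V$, so $A_n\notin\mathcal L$. A pseudointersection of the $A_n$ is one of the $V_n$, so it is in $J$. In particular $A_\infty\in J$.

The sequence $(B_n)$ is a $J$-sum. Otherwise there is a positive $Z\subseteq\bigcup_nB_n$ with $Z\cap B_n\in J$ for all $n$, and Lemma~\ref{lem:three}(b) gives a positive $Z'\subseteq Z$ with $|Z'\cap B_n|\le1$ for all $n$. Since $Z'\setminus A_n\subseteq B_0\cup\dots\cup B_{n-1}$, the set $Z'\setminus A_n$ has at most $n$ points, and $Z'$ is a positive pseudointersection of the $A_n$.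

For every $N$ we have $A_N=A_\infty\cup\bigcup_{n\ge N}B_n$. If all $B_n$ with $n\ge N$ were in $\mathcal L$, their union would be in $\mathcal L$, since $(B_n)_{n\ge N}$ is a $J$-sum, and then $A_N\in\mathcal L$. So infinitely many $B_n$ are not in $\mathcal L$, and they form the required $J$-sum.
\end{proof}

\subsection{The case of $F_\sigma$ ideals}

One application of the splitting lemma settles the simplest Borel class.

\begin{example}\label{ex:fsigma}
\emph{No tall $F_\sigma$ ideal is Ramsey.} Suppose that $J=\bigcup_nK_n$ is tall and Ramsey, with each $K_n$ closed. We may assume that $K_n$ is closed under subsets, since $\{A:A\subseteq B\text{ for some }B\in K_n\}$ is a projection of a compact set and is contained in $J$. Lemma~\ref{lem:split} with $\mathcal L=J$ and $X=\omega$ gives a $J$-sum $(Y_n)$ of positive sets. As $Y_n\notin K_n$, $K_n$ is closed, and $Y_n\cap m\to Y_n$ as $m\to\infty$, there is a finite $f_n\subseteq Y_n$ with $f_n\notin K_n$. Let $Z=\bigcup_nf_n$. Then $Z\notin K_n$ for every $n$, because $f_n\subseteq Z$, and so $Z\in J^+$. But $Z\cap Y_n=f_n$ is finite for every $n$, so $Z\in J$.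
\end{example}

The argument plays two things against each other: splitting, and finite sets $f_n$ that together certify positivity. For an $F_\sigma$ ideal the certificates are independent of one another and can be taken from any positive sets. For a general $J$, the positivity of $H$ is certified by a point $(H,y)$ of the closed set $F$, and finite approximations to such a point must cohere: each extends the previous one, and the sets from which an approximation can be continued depend on it. The certificates therefore have to be chosen along the branches of a tree, and we are led to schemes. Lemma~\ref{lem:split} with $\mathcal L=J$ yields positive sets $X_s$ satisfying (T2), but it gives no control over (T3). The next section replaces positivity by a notion that depends on the approximation reached so far.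

\section{Small sets and the construction of a scheme}\label{sec:small}

\subsection{Nodes}

A \emph{node} is a pair $p=(\sigma,t)$ with $\sigma\in2^{<\omega}$ and $t\in\omega^{<\omega}$. We put $a_p=\{i<|\sigma|:\sigma(i)=1\}$. A node $q=(\sigma',t')$ \emph{extends} $p$ if $\sigma\subseteq\sigma'$ and $t\subseteq t'$, and a pair $(H,y)\in2^\omega\times\omega^\omega$ \emph{extends} $p$ if $H||\sigma|=\sigma$ and $t\subseteq y$. We write $q\ge_Xp$ if $q$ extends $p$ and $a_q\setminus a_p\subseteq X$, that is, if all new points come from $X$.

At stage $s$ of the construction we shall have a node $p_s$ and a set $X_s$ from which $p_s$ can be continued to an element of $F$. The first idea is to call $X$ small for $p=(\sigma,t)$ if no $(H,y)\in F$ extending $p$ has $H_{\ge|\sigma|}\subseteq X$. To apply Lemma~\ref{lem:split}, we need $X$ to lie outside a sum-closed family that contains all small sets. The difficulty is that the only continuations $H$ inside $X$ may be spread over several pieces of a $J$-partition, so that $X$ is large while its trace on every piece is small. The remedy is to count only those $H$ that, from some point on, stay in one piece. Which partition is relevant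 depends on the node, and the node depends on the initial part of $H$. So we attach finitely many partitions to every point $x$ and ask that $H$ obey them above $x$ whenever $x\in H$.

\subsection{Thin sets}

\begin{definition}
A \emph{constraint} is a function $\theta$ that assigns to each $x\in\omega$ a finite set $\theta(x)$ of $J$-partitions. An infinite set $H\subseteq\omega$ is \emph{$\theta$-thin} if for all $x\in H$ and all $(C_n)\in\theta(x)$ there is $n\le\min H_{>x}$ with $H_{>x}\subseteq C_n$.
\end{definition}

The bound $n\le\min H_{>x}$ will allow us to merge countably many constraints, one for each piece of a partition, into a single constraint with finite values. Two properties are used below.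
\begin{enumerate}
\item[($\Theta$1)] An infinite subset $G$ of a $\theta$-thin set $H$ is $\theta$-thin, since $G_{>x}\subseteq H_{>x}$ and $\min H_{>x}\le\min G_{>x}$.
\item[($\Theta$2)] If $H$ is $\theta$-thin and $\theta'(x)\subseteq\theta(x)$ for all $x\in H$, then $H$ is $\theta'$-thin.
\end{enumerate}

Restricting attention to thin sets loses nothing.

\begin{lemma}\label{lem:thin}
For every $X\in J^+$ and every constraint $\theta$ there is a $\theta$-thin set $H\subseteq X$ with $H\in J^+$.
\end{lemma}

\begin{proof}
Only countably many partitions occur in $\bigcup_x\theta(x)$. By Lemma~\ref{lem:three}(c) there is a positive $H_0\subseteq X$ such that $H_0\cap C$ or $H_0\setminus C$ is finite for every piece $C$ of every one of them. Let $E=(C^E_n)$ be one of these partitions. If all sets $H_0\cap C^E_n$ were finite, then $H_0\in J$ because $E$ is a $J$-partition. So there is $n(E)$ with $H_0\setminus C^E_{n(E)}$ finite. For each $x$ choose $k(x)$ such that $k(x)\ge n(E)$ and $(H_0)_{\ge k(x)}\subseteq C^E_{n(E)}$ for each of the finitely many $E\in\theta(x)$. Let $H\subseteq H_0$ be given by Lemma~\ref{lem:three}(a) for this $k$. If $x\in H$ and $E\in\theta(x)$, then $H_{>x}\subseteq(H_0)_{\ge k(x)}\subseteq C^E_{n(E)}$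 and $n(E)\le k(x)\le\min H_{>x}$.
\end{proof}

\subsection{Small sets}

\begin{definition}
Let $p=(\sigma,t)$ be a node and $m=|\sigma|$. A set $X\subseteq\omega$ is \emph{$p$-small}, written $X\in\mathcal S_p$, if there is a constraint $\theta$ such that no $(H,y)\in F$ extending $p$ has both $H_{\ge m}\subseteq X$ and $H_{\ge m}$ $\theta$-thin; such a $\theta$ \emph{witnesses} $X\in\mathcal S_p$. Let $\mathcal L_p$ be the family of all $A\subseteq\omega$ for which there is a $J$-partition $(C_n)$ with $A\cap C_n\in\mathcal S_p$ for all $n$; such a partition \emph{works for} $A$.
\end{definition}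

So $X\notin\mathcal S_p$ means that $p$ can be continued inside $X$ to an element of $F$ no matter which constraint is imposed on the continuation.

\begin{lemma}\label{lem:small}
Let $p$ be a node.
\begin{enumerate}
\item[(a)] $\mathcal S_p$ is closed under subsets, and $J\subseteq\mathcal S_p$.
\item[(b)] If $X\notin\mathcal S_p$ for some $X$, then some element of $F$ extends $p$.
\item[(c)] If $X\in J^+$, then $X\notin\mathcal S_{(\emptyset,\emptyset)}$.
\item[(d)] $\mathcal S_p\subseteq\mathcal L_p$, and $\mathcal L_p$ is sum-closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A witness for $X\in\mathcal S_p$ is a witness for every subset of $X$. If $X\in J$ and $H_{\ge m}\subseteq X$, then $H\in J$ and $(H,y)\notin F$ for all $y$, so every constraint witnesses $X\in\mathcal S_p$.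

(b) The constraint with $\theta(x)=\emptyset$ for all $x$ does not witness $X\in\mathcal S_p$.

(c) Given $\theta$, take $H$ from Lemma~\ref{lem:thin} and $y$ with $(H,y)\in F$.

(d) The partition $(\omega,\emptyset,\emptyset,\dots)$ works for every $A\in\mathcal S_p$, as $\emptyset\in\mathcal S_p$. Hence $J\subseteq\mathcal S_p\subseteq\mathcal L_p$. By (a), a partition that works for $A$ works for every subset of $A$. Let $(A_n)$ be a $J$-sum of members of $\mathcal L_p$ with union $A$, and let $(C^n_k)_{k\in\omega}$ work for $A_n$. The sets $A_n\cap C^n_k$ $(n,k\in\omega)$ and $\omega\setminus A$ are pairwise disjoint and cover $\omega$; list them in one sequence. Suppose that $Z$ meets each of them in a member of $J$. For each $n$, the set $Z\cap A_n$ meets every $C^n_k$ in a member of $J$, so $Z\cap A_n\in J$. Since $(A_n)$ is a $J$-sum, $Z\cap A\in J$, and since $Z\setminus A\in J$, also $Z\in J$. So the sequence is a $J$-partition. It works for $A$, because $A$ meets its pieces in the sets $A_n\cap C^n_k\in\mathcal S_p$ and $\emptyset$.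
\end{proof}

The splitting lemma applies to sets outside $\mathcal L_p$, while the induction provides sets outside the smaller family $\mathcal S_p$. The next lemma bridges the two at the price of extending the node. An extension is needed because thinness puts $H$ into one piece of a partition only above a point of $H$, and the points up to there have to be absorbed into the node. At the same time we make the node long.

\begin{lemma}\label{lem:extend}
Let $X\notin\mathcal S_p$ and $M\in\omega$. Then there is a node $q=(\sigma',t')\ge_Xp$ with $|\sigma'|,|t'|\ge M$ and $X\notin\mathcal L_q$.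
\end{lemma}

\begin{proof}
Let $p=(\sigma,t)$, $m=|\sigma|$, and let $Q$ be the set of nodes $q=(\sigma',t')\ge_Xp$ with $|\sigma'|,|t'|\ge M$. Suppose that $X\in\mathcal L_q$ for all $q\in Q$. For each $q\in Q$ fix a $J$-partition $E_q=(C^q_n)_{n\in\omega}$ that works for $X$, and constraints $\theta_{q,n}$ witnessing $X\cap C^q_n\in\mathcal S_q$. With $q=(\sigma',t')$ ranging over $Q$, let
\[
\theta(x)=\{E_q:|\sigma'|\le x+1,\ \#t'\le x\}\ \cup\ \bigcup\{\theta_{q,n}(x):|\sigma'|\le x,\ \#t'\le x,\ n\le x\}.
\]
For each $x$ only finitely many pairs $(q,n)$ are involved, so $\theta$ is a constraint. Since $X\notin\mathcal S_p$, there is $(H,y)\in F$ extending $p$ such that $H_{\ge m}\subseteq X$ and $H_{\ge m}$ is $\theta$-thin.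

Let $t'=y|\max(M,|t|)$, choose $x_0\in H$ with $x_0\ge\max(m,M,\#t')$, and let $\sigma'=H|(x_0+1)$ and $q=(\sigma',t')$. Then $q$ extends $p$, $(H,y)$ extends $q$, and $a_q\setminus a_p\subseteq H_{\ge m}\subseteq X$, so $q\in Q$. As $|\sigma'|=x_0+1$ and $\#t'\le x_0$, we have $E_q\in\theta(x_0)$. Thinness of $H_{\ge m}$ at the point $x_0$ gives $n\le\min H_{>x_0}$ with $H_{>x_0}\subseteq C^q_n$. Every $x\in H_{>x_0}$ satisfies $|\sigma'|\le x$, $\#t'\le x$ and $n\le x$, so $\theta_{q,n}(x)\subseteq\theta(x)$. By ($\Theta$1) and ($\Theta$2), the set $H_{\ge|\sigma'|}=H_{>x_0}$ is $\theta_{q,n}$-thin, and it is contained in $X\cap C^q_n$. This contradicts the choice of $\theta_{q,n}$.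
\end{proof}

\subsection{The scheme}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:ramsey}, $J$ is Ramsey, so the results of Sections~\ref{sec:splitting} and~\ref{sec:small} apply. By recursion on $|s|$ we construct nodes $p_s$ and sets $X_s\notin\mathcal S_{p_s}$. Let $p_\emptyset=(\emptyset,\emptyset)$ and $X_\emptyset=\omega$, which is allowed by Lemma~\ref{lem:small}(c). Given $p_s$ and $X_s$, Lemma~\ref{lem:extend} gives a node $q_s\ge_{X_s}p_s$ with both coordinates of length at least $|s|$ and $X_s\notin\mathcal L_{q_s}$. By Lemmas~\ref{lem:small}(d) and~\ref{lem:split} there is a $J$-sum $(Y_n)$ of subsets of $X_s$ with $Y_n\notin\mathcal L_{q_s}$, hence $Y_n\notin\mathcal S_{q_s}$, for all $n$. Put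
\[
X_{s^\frown n}=Y_n,\qquad p_{s^\frown n}=q_s,\qquad f_s=a_{q_s}\setminus a_{p_s}.
\]
Conditions (T1) and (T2) hold by construction. For (T3), let $z\in\omega^\omega$ and write $p_n=p_{z|n}$. Each $p_{n+1}=q_{z|n}$ extends $p_n$ and has both coordinates of length at least $n$, so there is a unique pair $(H,y)$ that extends all $p_n$. By Lemma~\ref{lem:small}(b), some $(H_n,y_n)\in F$ extends $p_n$. These pairs converge to $(H,y)$ and $F$ is closed, so $(H,y)\in F$ and $H\in J^+$. Finally, $a_{p_0}=\emptyset$ and $a_{p_{n+1}}=a_{p_n}\cup f_{z|n}$, so $H=\bigcup_na_{p_n}=\bigcup_nf_{z|n}$. Thus $(X_s,f_s)$ is a $J$-scheme, and Proposition~\ref{prop:scheme} completes the proof.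
\end{proof}

This proves Theorem~\ref{thm:B} and Corollary~\ref{cor:C} as well. The hypothesis that $J$ is coanalytic was used twice, both times through the closed set $F$: to make the game in Lemma~\ref{lem:ultra} Borel, and to pass to the limit in (T3). For this reason the argument does not apply to analytic ideals that are not Borel.

\section{A tall coanalytic Ramsey ideal}\label{sec:sharp}

By Lemma~\ref{lem:ramsey}, Theorem~\ref{thm:D} asks for a tall coanalytic ideal that is Ramsey. A natural way to get a coanalytic ideal is to fix a structure on $\omega$ and to call a set positive if it contains a copy of the structure. For tallness, the structure should be far from homogeneous, so that the sets produced by Ramsey's theorem contain no copy. For the Ramsey property, every coloring of pairs should have a homogeneous copy. These demands conflict if copies are exact: a copy of the random graph is not homogeneous for the coloring by edges and non-edges. We resolve the conflict by taking a generic coloring $c$ of \emph{all} finite sets and a sequence of weaker and weaker notions of copy. Each application of the Ramsey property costs one step in the sequence, and no finite number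 of steps makes a copy homogeneous.

\subsection{The coloring and the ideal}

Let $[\omega]^{<\omega}$ be the set of finite subsets of $\omega$. Let $((N_z,u_z))_{z\in\omega}$ list all pairs $(N,u)$ with $N\in\omega$ and $u:\mathcal P(N)\to2$, each infinitely often. Every nonempty finite set can be written uniquely as $A\cup\{z\}$ with $A\subseteq z$. Put $c(A\cup\{z\})=u_z(A)$ if $N_z\le z$ and $A\subseteq N_z$, and $c(A\cup\{z\})=0$ otherwise. Then $c:[\omega]^{<\omega}\setminus\{\emptyset\}\to2$ has the extension property
\begin{enumerate}
\item[($*$)] for all $N\in\omega$ and $u:\mathcal P(N)\to2$ there are infinitely many $z\ge N$ such that $c(A\cup\{z\})=u(A)$ for all $A\subseteq N$,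
\end{enumerate}
as every $z\ge N$ with $(N_z,u_z)=(N,u)$ has this property.

\begin{definition}
Let $k\in\omega$. An infinite set $H=\{x_0<x_1<\cdots\}$ is a \emph{$k$-copy} if for all $m>2k$ and all $i_1<\dots<i_m$,
\[
c(\{x_{i_1},\dots,x_{i_m}\})=c(\{i_1,\dots,i_{m-k}\}).
\]
Let $I$ be the family of all $X\subseteq\omega$ that contain no $k$-copy for any $k$.
\end{definition}

A $0$-copy is an exact copy of $(\omega,c)$, and $\omega$ is one. No $0$-copy is homogeneous for the restriction of $c$ to pairs, since $c(\{x_0,x_j\})=c(\{0,j\})$ takes both values by ($*$). A $1$-copy has no condition on singletons and pairs; on triples it satisfies $c(\{x_i,x_j,x_l\})=c(\{i,j\})$ for $i<j<l$, and in general the largest point is ignored.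

\subsection{Homogeneous copies}

\begin{lemma}\label{lem:onecopy}
For every $d:[\omega]^2\to2$ there is a $d$-homogeneous $1$-copy.
\end{lemma}

The proof is a category argument. Each $z$ determines a point $e_z$ of the Cantor space $2^{[\omega]^{<\omega}}$ that records how $c$ colors the sets with largest element $z$, and ($*$) says that these points are dense. To keep color $0$ after choosing $x$, we must restrict to the later points $z$ with $d(\{x,z\})=0$, and these may be dense only in a smaller open set, which we do not control and which may fix the values of $e_z$ on sets of points already chosen. We therefore prescribe the values $e_z(A)$ for the sets $A$ with largest element $x$ at the moment $x$ is chosen, before shrinking the open set. The prescription is then the same for all later $z$, and this is why the largest index is ignored in a $1$-copy.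

\begin{proof}
For $z\in\omega$ and finite $A\subseteq\omega$ let $e_z(A)=c(A\cup\{z\})$ if $A\subseteq z$, and $e_z(A)=0$ otherwise. A \emph{condition} is a finite partial function $u$ from $[\omega]^{<\omega}$ to $2$, and its \emph{support} is the finite set $\bigcup\operatorname{dom}(u)\subseteq\omega$. Call $L\subseteq\omega$ \emph{dense below $u$} if for every condition $u'\supseteq u$ some $z\in L$ has $e_z\supseteq u'$. Call $K\subseteq\omega$ \emph{nowhere dense below $u$} if $K$ is dense below no condition $u'\supseteq u$. Both properties pass from $u$ to every condition extending $u$. We use three facts.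
\begin{enumerate}
\item[(D1)] $\omega$ is dense below $\emptyset$. Given $u'$, take $N$ containing its support, extend $u'$ to a function on $\mathcal P(N)$, and apply ($*$).
\item[(D2)] If $L$ is dense below $u$, there are arbitrarily large $z\in L$ with $e_z\supseteq u$. Given $b$, pick distinct sets $A_0,\dots,A_b\notin\operatorname{dom}(u)$, extend $u$ to $u'$ by $u'(A_i)=1-e_i(A_i)$, and take $z\in L$ with $e_z\supseteq u'$; then $z>b$.
\item[(D3)] If $L$ is dense and $K$ is nowhere dense below $u$, then $L\setminus K$ is dense below $u$. Given $u'\supseteq u$, there is $u''\supseteq u'$ with $e_z\not\supseteq u''$ for all $z\in K$, and some $z\in L$ has $e_z\supseteq u''$.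
\end{enumerate}

For an increasing sequence $s=(s_0,\dots,s_{n-1})$ and $x$ larger than all its terms, let $w(s,x)$ be the condition whose domain consists of the sets $A\cup\{x\}$ with $\emptyset\ne A\subseteq\{s_0,\dots,s_{n-1}\}$, defined by
\[
w(s,x)(\{s_{i_1},\dots,s_{i_r},x\})=c(\{i_1,\dots,i_r,n\})\qquad(r\ge1,\ i_1<\dots<i_r<n).
\]
It is what a $1$-copy that begins with $s_0,\dots,s_{n-1},x$ requires of later points:
\begin{enumerate}
\item[(P)] if $s_0<s_1<\cdots$ and $e_{s_n}\supseteq w((s_0,\dots,s_{i-1}),s_i)$ for all $i<n$, then $\{s_n:n\in\omega\}$ is a $1$-copy.
\end{enumerate}
Indeed, let $m\ge3$ and $i_1<\dots<i_m$, and put $i=i_{m-1}$, $n=i_m$. The set $A=\{s_{i_1},\dots,s_{i_{m-1}}\}$ has at least two elements and largest element $s_i$, so it is in the domain of $w((s_0,\dots,s_{i-1}),s_i)$, and $c(A\cup\{s_n\})=e_{s_n}(A)=c(\{i_1,\dots,i_{m-1}\})$.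

Let $N_0(x)=\{y>x:d(\{x,y\})=0\}$.

\emph{Attempt at color $0$.} We try to construct $j_0<j_1<\cdots$, conditions $u_0\subseteq u_1\subseteq\cdots$ and sets $L_0\supseteq L_1\supseteq\cdots$ with $L_n$ dense below $u_n$. Start with $u_0=\emptyset$ and $L_0=\omega$, by (D1). Suppose that $s=(j_0,\dots,j_{n-1})$, $u_n$ and $L_n$ are given. Call $x$ \emph{eligible} if $x\in L_n$, $e_x\supseteq u_n$, and $x$ is larger than all terms of $s$ and all elements of the support of $u_n$. For eligible $x$, the union $u_n\cup w(s,x)$ is a condition, since the sets in the domain of $w(s,x)$ contain $x$ and those in the domain of $u_n$ do not. If there are an eligible $x$ and a condition $u'\supseteq u_n\cup w(s,x)$ such that $N_0(x)\cap L_n$ is dense below $u'$, choose them and let $j_n=x$, $u_{n+1}=u'$, $L_{n+1}=N_0(x)\cap L_n$. Otherwise stop.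

If the construction never stops, then for $i<n$ we have $j_n\in L_n\subseteq L_{i+1}\subseteq N_0(j_i)$ and $e_{j_n}\supseteq u_n\supseteq u_{i+1}\supseteq w((j_0,\dots,j_{i-1}),j_i)$. So $\{j_n:n\in\omega\}$ is homogeneous of color $0$, and it is a $1$-copy by (P).

\emph{Color $1$.} Suppose that the construction stops at stage $n$, and write $s=(j_0,\dots,j_{n-1})$, $u=u_n$, $L=L_n$. Then
\begin{equation}\label{eq:nwd}
N_0(x)\cap L\text{ is nowhere dense below }u\cup w(s,x)\text{ for every eligible }x.
\end{equation}
We start afresh and construct $h_0<h_1<\cdots$ and conditions $u=v_0\subseteq v_1\subseteq\cdots$ such that $L^k=L\setminus\bigcup_{i<k}N_0(h_i)$ is dense below $v_k$. This holds for $k=0$. Given $h_0,\dots,h_{k-1}$ and $v_k$, use (D2) to choose $h_k\in L^k$ with $e_{h_k}\supseteq v_k$, larger than the terms of $s$, than $h_0,\dots,h_{k-1}$, and than the elements of the support of $v_k$. Then $h_k$ is eligible. Let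
\[
v_{k+1}=v_k\cup w(s,h_k)\cup w((h_0,\dots,h_{k-1}),h_k).
\]
The second term is there to make \eqref{eq:nwd} applicable, and the third to make the $h_k$ form a $1$-copy. The union is a function because the three domains are pairwise disjoint. The sets in the last two domains contain $h_k$, so they are not in the domain of $v_k$. They have the form $A\cup\{h_k\}$ with $A$ a nonempty subset of $\{j_0,\dots,j_{n-1}\}$, respectively of $\{h_0,\dots,h_{k-1}\}$, and these two sets are disjoint as every $h_i$ exceeds the terms of $s$. By \eqref{eq:nwd}, $N_0(h_k)\cap L$ is nowhere dense below $v_{k+1}\supseteq u\cup w(s,h_k)$, and $L^k$ is dense below $v_{k+1}$. By (D3), $L^{k+1}=L^k\setminus(N_0(h_k)\cap L)$ is dense below $v_{k+1}$.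

For $i<k$ we have $h_k>h_i$ and $h_k\notin N_0(h_i)$, so $d(\{h_i,h_k\})=1$, and $e_{h_k}\supseteq v_k\supseteq v_{i+1}\supseteq w((h_0,\dots,h_{i-1}),h_i)$. So $\{h_k:k\in\omega\}$ is homogeneous of color $1$, and it is a $1$-copy by (P).
\end{proof}

The proof shows why a $1$-copy carries no condition on pairs. Such a condition would put the singleton $\{h_k\}$ into the domains of both $w(s,h_k)$ and $w((h_0,\dots,h_{k-1}),h_k)$, with the values $c(\{n\})$ and $c(\{k\})$, which may differ.

\begin{lemma}\label{lem:kcopy}
If $H$ is a $k$-copy and $d:[H]^2\to2$, then there is a $d$-homogeneous $(k+1)$-copy $H'\subseteq H$.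
\end{lemma}

\begin{proof}
Let $H=\{x_0<x_1<\cdots\}$. Lemma~\ref{lem:onecopy} gives a $1$-copy $\{j_0<j_1<\cdots\}$ that is homogeneous for the coloring $\{i,j\}\mapsto d(\{x_i,x_j\})$. The set $H'=\{x_{j_0}<x_{j_1}<\cdots\}$ is $d$-homogeneous. If $m>2k+2$, then $m>2k$ and $m-k>2$, so for $i_1<\dots<i_m$
\[
c(\{x_{j_{i_1}},\dots,x_{j_{i_m}}\})=c(\{j_{i_1},\dots,j_{i_{m-k}}\})=c(\{i_1,\dots,i_{m-k-1}\}).\qedhere
\]
\end{proof}

\subsection{Properties of the ideal}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
\emph{$I$ is an ideal.} It is closed under subsets, it contains the finite sets because copies are infinite, and $\omega\notin I$ because $\omega$ is a $0$-copy. Suppose that $X_1\cup X_2$ contains a $k$-copy $H$. Color $x<y$ in $H$ according to whether $x\in X_1$, and let $H'$ be a homogeneous $(k+1)$-copy given by Lemma~\ref{lem:kcopy}. Every element of $H'$ is the smaller element of a pair from $H'$, so $H'\subseteq X_1$ or $H'\subseteq H\setminus X_1\subseteq X_2$. Thus $X_1\notin I$ or $X_2\notin I$.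

\emph{$I$ is coanalytic.} The infinite subsets of $\omega$ form a $G_\delta$ set, on which each term of the increasing enumeration is a continuous function. So the set of triples $(X,k,H)$ such that $H\subseteq X$ and $H$ is a $k$-copy is Borel, and its projection $I^+$ is analytic.

\emph{$I$ is Ramsey.} A set $X\in I^+$ contains a $k$-copy for some $k$, and Lemma~\ref{lem:kcopy} gives for every coloring of $X$ a homogeneous $(k+1)$-copy, which is in $I^+$. By Lemma~\ref{lem:ramsey}, $I$ is not locally Kat\v{e}tov-above $\mathcal R$.

\emph{$I$ is tall.} Let $Y$ be infinite. By Ramsey's theorem for $m$-element sets there are infinite sets $Y\supseteq Z_1\supseteq Z_2\supseteq\cdots$ such that $c$ is constant on the $m$-element subsets of $Z_m$. Choose $z_1<z_2<\cdots$ with $z_m\in Z_m$ and let $Z=\{z_m:m\ge1\}$, so that $z_j\in Z_m$ for $j\ge m$. We claim that $Z\in I$. Suppose that $Z$ contains a $k$-copy $\{x_0<x_1<\cdots\}$. Then $x_i=z_j$ for some $j\ge i+1$, so $x_i\in Z_{2k+1}$ for $i\ge2k$. Let $\varepsilon$ be the value of $c$ on the $(2k+1)$-element subsets of $Z_{2k+1}$. Any indices $2k\le i_1<\dots<i_{k+1}$ can be extended to $i_1<\dots<i_{2k+1}$, and the definition of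 a $k$-copy with $m=2k+1$ gives
\[
c(\{i_1,\dots,i_{k+1}\})=c(\{x_{i_1},\dots,x_{i_{2k+1}}\})=\varepsilon .
\]
Let $A=\{i:2k\le i<3k\}$, a set with $k$ elements. By ($*$) with $N=3k$ and $u$ constant with value $1-\varepsilon$, there is $z\ge3k$ with $c(A\cup\{z\})=1-\varepsilon$. Since $A\cup\{z\}$ consists of $k+1$ numbers that are at least $2k$, this is a contradiction. So $Z\subseteq Y$ is an infinite member of $I$.
\end{proof}

The ideal $I$ satisfies the hypotheses of Theorem~\ref{thm:A}, so that theorem is not vacuous: $\mathrm{WF}$ is Borel reducible to $I$, and $I$ is not analytic.

\begin{thebibliography}{1}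

\bibitem{IF}
\emph{Ideals and Filters on Countable Sets},
\texttt{https://ru.dgb.unam.mx/bitstream/20.500.14330/\allowbreak TES01000645364/3/0645364\_A1.pdf}

\end{thebibliography}
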